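\title{The equation $\theta_{\epsilon+1}=(\theta_\epsilon)^+$ at even levels above a rank Berkeley cardinal}

\begin{abstract}
For an ordinal $\alpha$, let $\theta_\alpha$ be the supremum of the ordinals that are surjective images of a set in $V_\alpha$. We prove in ZF that $\theta_{\epsilon+1}=(\theta_\epsilon)^+$ whenever $\epsilon$ is an even successor ordinal that is at least as large as some rank Berkeley cardinal $\lambda$. The same conclusion follows from a single nontrivial elementary embedding of $V_{\epsilon+1}$ into itself. Together with two known facts, this shows that above a $\Sigma_2$-reflecting cardinal $\kappa\ge\lambda$ the equation $\theta_{\alpha+1}=(\theta_\alpha)^+$ holds exactly when $\alpha$ is even.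
\end{abstract}

\section{Introduction}

We work in ZF, without the Axiom of Choice. The cumulative hierarchy is given by $V_0=\emptyset$, $V_{\alpha+1}=P(V_\alpha)$, and unions at limits. A cardinal is an ordinal that is not in bijection with a smaller ordinal. For a cardinal $\mu$, we write $\mu^+$ for the least ordinal that does not inject into $\mu$, and $\mathrm{Reg}$ is the class of regular cardinals. Limit ordinals are nonzero.

Without choice the sets $V_\alpha$ need not be wellorderable, but they can still be measured by the ordinals onto which they can be mapped. Let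
\[
\theta_\alpha=\sup\{\xi:\xi\text{ is an ordinal and a surjective image of a set in }V_\alpha\}.
\]
The supremum exists because a surjection from $x$ onto an ordinal is determined by the relation on $x$ that compares the values. The members of $V_\omega$ are finite and those of $V_{\omega+1}$ are countable, so $\theta_\omega=\omega$ and $\theta_{\omega+1}=\omega_1$, while $\theta_{\omega+2}$ is the supremum of the ordinals onto which $P(\omega)$ can be mapped.

This paper is about the equation
\begin{equation}\label{eq:main}
\theta_{\alpha+1}=(\theta_\alpha)^+ .
\end{equation}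
To see what it says, assume the Axiom of Choice for a moment. Then $\theta_{\delta+1}=|V_\delta|^+$ for infinite $\delta$, and \eqref{eq:main} at $\alpha=\delta+1$ reads $(2^{|V_\delta|})^+=|V_\delta|^{++}$, that is, $2^{|V_\delta|}=|V_\delta|^+$. So at successor levels \eqref{eq:main} is a form of the generalized continuum hypothesis that makes sense without choice. At limit levels it is a theorem. Call a cardinal $\theta$ a \emph{strong limit} if there is no $\eta<\theta$ such that $\theta$ is a surjective image of $P(\eta)$. The following is known.

\medskip
\noindent\textbf{Fact (a).} If $\alpha$ is a limit ordinal, then $\theta_\alpha$ is a strong limit and $\theta_{\alpha+1}=(\theta_\alpha)^+$.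
\medskip

The reason for the upper bound $\theta_{\alpha+1}\le(\theta_\alpha)^+$ is the model for everything that follows. Let $\alpha$ be a limit and $f:V_\alpha\to\xi$ onto. Then $\xi$ is the union of the sets $f[V_\nu]$ for $\nu<\alpha$. There are $\alpha\le\theta_\alpha$ of them, and each has order type at most $\theta_\alpha$, since $V_\nu\in V_\alpha$. A union of $\theta_\alpha$ many sets of ordinals of order type at most $\theta_\alpha$ injects into $\theta_\alpha$ (Lemma~\ref{lem:count}). At a successor level, rank no longer cuts $V_\alpha$ into a wellordered family of small pieces, and something else has to do so.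

An embedding $j:M\to M$ of a transitive set is \emph{elementary} if $M\models\phi(\vec p\,)$ is equivalent to $M\models\phi(j(\vec p\,))$ for every formula $\phi$ of the language of set theory and all $\vec p\in M$. It is \emph{nontrivial} if it is not the identity, and its \emph{critical point} $\operatorname{crit}(j)$ is the least ordinal that it moves. A nonzero cardinal $\lambda$ is \emph{rank Berkeley} if for all ordinals $\alpha<\lambda\le\beta$ there is an elementary embedding $j:V_\beta\to V_\beta$ with $\alpha<\operatorname{crit}(j)<\lambda$. (For $\lambda=0$ the condition would be vacuous.) A cardinal $\kappa$ is \emph{$\Sigma_2$-reflecting} if $V_\kappa\prec_{\Sigma_2}V$, that is, if every $\Sigma_2$ statement with parameters in $V_\kappa$ holds in $V_\kappa$ exactly when it is true. An ordinal is \emph{even} if it has the form $\gamma+2n$ with $\gamma$ zero or a limit and $n<\omega$, and \emph{odd} otherwise. The second known fact says that above such cardinals the sequence $\theta_\alpha$ has period two.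

\medskip
\noindent\textbf{Fact (b).} Suppose $\lambda$ is rank Berkeley and $\kappa\ge\lambda$ is $\Sigma_2$-reflecting. Then for every even $\epsilon\ge\kappa$: the cardinal $\theta_\epsilon$ is a strong limit; $\theta_{\epsilon+1}$ is not a strong limit, and is in fact a surjective image of $P(\theta_\epsilon)$; and $|\mathrm{Reg}\cap(\theta_\epsilon,\theta_{\epsilon+1})|<\lambda$.
\medskip

This pattern is impossible under the Axiom of Choice, where $\theta_{\delta+1}=|V_\delta|^+$ is a surjective image of $P(|V_\delta|)$ (Lemma~\ref{lem:power}) and hence not a strong limit. In the world of Fact (b), even levels resemble limit levels: $\theta_\epsilon$ is a strong limit, and the next step is short. One would therefore guess that Fact (a) extends from limit levels to all even levels. Fact (b) does not give this on its face: it bounds the number of regular cardinals in $(\theta_\epsilon,\theta_{\epsilon+1})$, and the usual proof that successor cardinals are regular uses choice. The following question is posed in \cite{intro}.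

\begin{quote}
Suppose $\lambda$ is rank Berkeley, $\kappa\ge\lambda$ is $\Sigma_2$-reflecting, and $\epsilon\ge\kappa$ is an even ordinal that is not a limit. Is $\theta_{\epsilon+1}=(\theta_\epsilon)^+$?
\end{quote}

The answer is yes. The proof uses neither the reflecting cardinal nor Facts (a) and (b).

\begin{theorem}\label{thm:A}
If $\lambda$ is rank Berkeley and $\epsilon=\gamma+2n\ge\lambda$ with $\gamma$ zero or a limit and $1\le n<\omega$, then $\theta_{\epsilon+1}=(\theta_\epsilon)^+$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\gamma$ be a limit ordinal, $1\le n<\omega$, and $\epsilon=\gamma+2n$. If there is a nontrivial elementary embedding $j:V_{\epsilon+1}\to V_{\epsilon+1}$, then $\theta_{\epsilon+1}=(\theta_\epsilon)^+$.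
\end{theorem}

\begin{corollary}\label{cor:C}
Let $\lambda$ be rank Berkeley and let $\kappa\ge\lambda$ be $\Sigma_2$-reflecting. Then for every $\alpha\ge\kappa$, the equation $\theta_{\alpha+1}=(\theta_\alpha)^+$ holds if and only if $\alpha$ is even. In particular $\mathrm{Reg}\cap(\theta_\epsilon,\theta_{\epsilon+1})=\emptyset$ for all even $\epsilon\ge\kappa$. The equation holds for all even $\alpha\ge\lambda$.
\end{corollary}

Both theorems come from one argument about an embedding $j$ that fixes $\epsilon$ and a surjection $f:V_\epsilon\to\xi$; its setting is fixed in Section~\ref{sec:frames}. Section~\ref{sec:small} carries it out when $\epsilon=\gamma+2$ and $j(f)=f$. Section~\ref{sec:code} removes the first restriction and Section~\ref{sec:inv} the second. Sections \ref{sec:A} and \ref{sec:B} supply the embeddings for the two theorems, and Section~\ref{sec:C} proves the corollary.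

\section{Counting and coding without choice}\label{sec:prelim}

We write $|X|\le\theta$ if $X$ injects into $\theta$, and $X\le^*Y$ if $X$ is the range of a function whose domain is a subset of $Y$. The relation $\le^*$ is transitive, it passes to subsets of $X$, and it holds if $X$ injects into $Y$. If $X\le^*Y$ and $X\ne\emptyset$, then $X$ is a surjective image of all of $Y$: send the points outside the domain to one fixed element of $X$. For a set $s$ of ordinals, $\operatorname{otp}s$ is its order type, and for $\zeta<\operatorname{otp}s$ the \emph{$\zeta$-th element} of $s$ is the value at $\zeta$ of the increasing enumeration $\operatorname{otp}s\to s$. For an infinite cardinal $\theta$, G\"odel's pairing function is a bijection between $\theta\times\theta$ and $\theta$, and no choice is needed for this.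

\begin{lemma}\label{lem:count}
Let $\theta$ be an infinite cardinal and let $T_\zeta$, for $\zeta<\theta$, be sets of ordinals with $\operatorname{otp}T_\zeta\le\theta$. Then $|\bigcup_{\zeta<\theta}T_\zeta|\le\theta$.
\end{lemma}

\begin{proof}
Send an element $i$ of the union to the pair $(\zeta,\iota)$, where $\zeta$ is least with $i\in T_\zeta$ and $i$ is the $\iota$-th element of $T_\zeta$. This is an injection into $\theta\times\theta$.
\end{proof}

No choice is used because a set of ordinals comes with a canonical enumeration.

\begin{lemma}\label{lem:power}
If $\mu$ is an infinite cardinal, then $\mu^+$ is a surjective image of $P(\mu)$.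
\end{lemma}

\begin{proof}
Read a subset of $\mu$ as a binary relation on $\mu$ by G\"odel pairing. Send it to its order type if it is a wellorder of a subset of $\mu$, and to $0$ otherwise. The values inject into $\mu$, and every ordinal that injects into $\mu$ is a value.
\end{proof}

\subsection*{Flat pairs}
The Kuratowski pair $(x,y)=\{\{x\},\{x,y\}\}$, which we use for products, relations and functions, raises rank by two. Since we work at successor levels and count them, we also need a pair that does not raise rank, the Quine--Rosser pair. Let $s(v)=v+1$ for $v\in\omega$ and $s(v)=v$ otherwise, let $\varphi(u)=\{s(v):v\in u\}$, and put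
\[
\langle x,y\rangle=\{\varphi(u):u\in x\}\cup\{\varphi(u)\cup\{0\}:u\in y\}.
\]
Since $s$ is injective and omits $0$, the map $\varphi$ is injective and $0\notin\varphi(u)$. So the members of $\langle x,y\rangle$ that omit $0$ determine $x$, and those that contain $0$ determine $y$.

\begin{lemma}\label{lem:pair}
Let $\delta\ge\omega$. Then $V_\delta$ is closed under $\langle\cdot,\cdot\rangle$, and the set $V_\delta^{<\omega}$ of finite sequences from $V_\delta$ injects into $V_\delta$.
\end{lemma}

\begin{proof}
Let $\nu\ge\omega$ and $u\in V_\nu$. If $u\in V_\omega$, then $\varphi(u)$ and $\varphi(u)\cup\{0\}$ lie in $V_\omega$. Otherwise $u$ has infinite rank, and the elements of these two sets are natural numbers or elements of $u$, so their rank is at most that of $u$. In both cases they lie in $V_\nu$. Now let $x,y\in V_\delta$. If $\delta=\omega$, then $\langle x,y\rangle$ is a finite subset of $V_\omega$. If $\delta>\omega$, there is $\nu$ with $\omega\le\nu<\delta$ and $x,y\subseteq V_\nu$, and then $\langle x,y\rangle\subseteq V_\nu$. The map $(q_1,\dots,q_m)\mapsto\langle m,\langle q_1,\langle q_2,\dots\langle q_m,0\rangle\dots\rangle\rangle\rangle$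 is the required injection.
\end{proof}

In particular, finite products of copies of $V_\delta$ and of $\omega$ are $\le^*V_\delta$.

\begin{lemma}\label{lem:theta}
Let $\delta\ge\omega$.
\begin{enumerate}
\item[(i)] For an ordinal $\xi$, we have $\xi<\theta_{\delta+1}$ if and only if $\xi\le^*V_\delta$. In particular every ordinal $\xi\le\delta$ is below $\theta_{\delta+1}$.
\item[(ii)] $\theta_{\delta+1}$ is an infinite cardinal.
\item[(iii)] $\theta_{\delta+1}\le^*V_{\delta+1}$.
\item[(iv)] $\theta_{\delta+2}\ge(\theta_{\delta+1})^+$, and equality holds if and only if $|\xi|\le\theta_{\delta+1}$ for every $\xi>0$ that is a surjective image of $V_{\delta+1}$.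
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The members of $V_{\delta+1}$ are the subsets of $V_\delta$, so $\theta_{\delta+1}$ is the supremum of $D=\{\xi:\xi\le^*V_\delta\}$. The set $D$ is closed downward. It has no largest element, since $\xi\le^*V_\delta$ implies $\xi+1\le^*V_\delta\times2\le^*V_\delta$. So $D$ is a limit ordinal and equals its supremum. An ordinal $\xi\le\delta$ is a subset of $V_\delta$.

(ii) By (i), $\omega<\theta_{\delta+1}$. If $\theta_{\delta+1}$ were in bijection with a smaller ordinal $\xi$, then $\theta_{\delta+1}\le^*\xi\le^*V_\delta$, and (i) would give $\theta_{\delta+1}<\theta_{\delta+1}$.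

(iii) A \emph{prewellorder} of a set $Y$ is a relation of the form $x\preceq y\iff h(x)\le h(y)$, where $h$ maps $Y$ onto an ordinal; the relation determines $h$, and the ordinal is its \emph{length}. Send $a\subseteq V_\delta$ to the length of $\{(x,y)\in V_\delta\times V_\delta:\langle x,y\rangle\in a\}$ if this is a prewellorder of $V_\delta$, and to $0$ otherwise. By (i) the values are below $\theta_{\delta+1}$. The value $0$ is taken at $a=\emptyset$. A nonzero $\xi<\theta_{\delta+1}$ is the range of some $h$ on $V_\delta$, and is the value at $\{\langle x,y\rangle:h(x)\le h(y)\}$, which is a subset of $V_\delta$ by Lemma~\ref{lem:pair}.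

(iv) By (i), $\theta_{\delta+2}$ is the set of all $\xi\le^*V_{\delta+1}$, and $(\theta_{\delta+1})^+$ is the set of all $\xi$ that inject into $\theta_{\delta+1}$. By (iii) the second set is included in the first.
\end{proof}

\section{Embeddings and invariant sets}\label{sec:frames}

For Sections \ref{sec:frames} to \ref{sec:inv}, fix $\epsilon=\gamma+2n$ with $\gamma$ a limit and $1\le n<\omega$. Write $\epsilon-1$ for the predecessor of $\epsilon$ and $\theta=\theta_\epsilon$. By Lemma~\ref{lem:theta}(iv), we have to show that $|\xi|\le\theta$ whenever $f:V_\epsilon\to\xi$ is onto. We shall apply an elementary embedding to $f$ and to sets built from it, so the embedding needs a domain that contains these sets and recognizes what they are.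

\begin{definition}\label{def:frame}
A \emph{frame} (for $\epsilon$) is a pair $(M,j)$ such that
\begin{enumerate}
\item[(F1)] $M$ is a transitive set with $V_\epsilon,\theta\in M$, every subset of a member of $M$ is in $M$, and $x\times y\in M$ for all $x,y\in M$;
\item[(F2)] $j:M\to M$ is elementary, $j(\gamma)=\gamma$, and $j$ has a critical point $c<\theta$.
\end{enumerate}
A set $x\in M$ is \emph{invariant} if $j(x)=x$.
\end{definition}

The reader may keep in mind $M=V_\beta$ for a large limit ordinal $\beta$. We write $j^k$ for the $k$-fold iterate of $j$. The core of the paper is the following proposition, which is proved at the end of Section~\ref{sec:inv}.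

\begin{proposition}\label{prop:core}
Let $(M,j)$ be a frame and let $f:V_\epsilon\to\xi$ be onto, where $\xi\in M$ and $\sup_{k<\omega}j^k(\xi)\in M$. Then $|\xi|\le\theta_\epsilon$.
\end{proposition}

Elementarity speaks about truth in $M$, while our definitions are made in $V$. The two agree for a class of formulas that is wide enough for our purposes. Call a formula \emph{power-bounded} if each of its quantifiers has one of the forms $\exists z\in y$, $\forall z\in y$, $\exists z\subseteq y$, $\forall z\subseteq y$.

\begin{lemma}[Transfer]\label{lem:transfer}
Let $M$ be transitive and closed under subsets, let $j:M\to M$ be elementary, and let $\phi$ be power-bounded. For $\vec p\in M$, the statement $\phi(\vec p\,)$ is true if and only if $\phi(j(\vec p\,))$ is true. If $D\in M$ and $Y=\{v\in D:\phi(v,\vec p\,)\}$, then $Y\in M$ and $j(Y)=\{v\in j(D):\phi(v,j(\vec p\,))\}$.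
\end{lemma}

\begin{proof}
All elements and all subsets of a member of $M$ are in $M$, so by induction on $\phi$, the statement $\phi(\vec p\,)$ is true if and only if it holds in $M$. The first claim follows by elementarity. For the second, apply the first to the statement that $Y\subseteq D$ and $\forall v\in D\,(v\in Y\leftrightarrow\phi(v,\vec p\,))$.
\end{proof}

Thus a subset of an invariant set that is defined by a power-bounded formula from invariant parameters is invariant. The usual notions ``$x$ is an ordinal'', ``$x=k$'' for a fixed $k<\omega$, ``$x=\omega$'', ``$z=(x,y)$'', ``$z=x\times y$'', ``$h$ is a function from $x$ onto $y$'' and ``$h$ is an order isomorphism between the sets of ordinals $x$ and $y$'' need only quantifiers $\exists z\in y$, $\forall z\in y$. The same holds for ``$v'=s(v)$'', hence for ``$w=\varphi(u)$'', ``$w=\varphi(u)\cup\{0\}$'' and ``$z=\langle x,y\rangle$''. The statement $y=P(x)$ is power-bounded. Consequently $j$ fixes $\omega$ and every natural number (if $\omega\in M$), commutes with pairs and products, and satisfies $j(h(x))=j(h)(j(x))$ for functions $h\in M$. It is strictly increasing on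 the ordinals of $M$, so $j(\alpha)\ge\alpha$, and $j(c)>c$ at the critical point.

\begin{lemma}\label{lem:fix}
Let $M$ be transitive and closed under subsets with $V_\epsilon\in M$, and let $j:M\to M$ be elementary with $j(\gamma)=\gamma$. Then $j(V_\alpha)=V_{j(\alpha)}$ for $\alpha<\gamma$, and $j(V_{\gamma+m})=V_{\gamma+m}$ for $m\le2n$. If $(M,j)$ is a frame, then $j(\theta)=\theta$.
\end{lemma}

\begin{proof}
The function $h:\alpha\mapsto V_\alpha$ on $\gamma$ is a subset of $V_\gamma$, as $\gamma$ is a limit, so $h\in M$. The statement that $h$ is a function on $\gamma$ with $h(0)=\emptyset$, $h(\alpha+1)=P(h(\alpha))$ and unions at limits is power-bounded and determines $h$. So $j(h)=h$, and $j(V_\alpha)=j(h)(j(\alpha))=V_{j(\alpha)}$. The set $V_\gamma$ is the union of the values of $h$, hence invariant, and $j(V_{\gamma+m+1})=P(j(V_{\gamma+m}))$.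

By Lemma~\ref{lem:theta}(i), $\theta$ is the least ordinal that is not $\le^*V_{\epsilon-1}$. This says that every $\xi\in\theta$ is the range of a function $g\subseteq V_{\epsilon-1}\times\theta$ and that $\theta$ is not. Since $j(V_{\epsilon-1}\times\theta)=V_{\epsilon-1}\times j(\theta)$, transfer shows that $j(\theta)$ has the same property.
\end{proof}

A frame need not be closed under power sets, so we adopt a convention. A family $(Y_a)_{a\in A}$ of subsets of a set $B$, where $A,B\in M$, is identified with the relation $Y=\{(a,y):y\in Y_a\}\subseteq A\times B$, which is in $M$ by (F1). If $A$, $B$ and $Y$ are invariant, then $j(Y_a)=Y_{j(a)}$ for all $a\in A$, by transfer applied to $Y_a=\{y\in B:(a,y)\in Y\}$.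

\section{The smallest case: $\epsilon=\gamma+2$ and $j(f)=f$}\label{sec:small}

Let $(M,j)$ be a frame. The lemmas of this section hold for every $n$; at the end they settle Proposition~\ref{prop:core} when $n=1$ and $f$ is invariant.

\subsection*{Transposing a family of short sets}
Suppose that an ordinal $\xi$ is covered by sets $\sigma_a$ of order type below $\theta$. If the index set is $\theta$, Lemma~\ref{lem:count} applies. Our index set will be $V_\epsilon$, which carries no wellorder. Think of the family as a table with one row for each $a$, in which $\sigma_a$ is listed in increasing order. The rows are shorter than $\theta$, so the table has at most $\theta$ columns, and the columns do form a wellordered family. It is then enough to show that each column contains few different ordinals. The embedding yields this under one assumption on how it acts on the rows.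

\begin{lemma}[Transposition]\label{lem:trans}
Let $A\in M$ and the ordinal $\Omega\in M$ be invariant, and let $(\sigma_a)_{a\in A}$ be an invariant family of subsets of $\Omega$ such that for all $a\in A$
\begin{enumerate}
\item[(i)] $\operatorname{otp}\sigma_a<\theta$,
\item[(ii)] $\sigma_a\subseteq\sigma_{j(a)}$.
\end{enumerate}
Then $|\bigcup_{a\in A}\sigma_a|\le\theta$.
\end{lemma}

\begin{proof}
For $\zeta<\operatorname{otp}\sigma_a$ let $\pi_a(\zeta)$ be the $\zeta$-th element of $\sigma_a$, and for $\zeta<\theta$ let
\[
T_\zeta=\{\pi_a(\zeta):a\in A,\ \zeta<\operatorname{otp}\sigma_a\}.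
\]
By (i), $\bigcup_a\sigma_a=\bigcup_{\zeta<\theta}T_\zeta$. By Lemma~\ref{lem:count} it suffices to show that $\operatorname{otp}T_\zeta<\theta$ for all $\zeta<\theta$.

The statement $\pi_a(\zeta)=i$ means that $i\in\sigma_a$ and that some $h\subseteq\theta\times\Omega$ is an order isomorphism from $\zeta$ onto $\sigma_a\cap i$. It is power-bounded in the invariant parameters $\sigma$ and $\theta\times\Omega$. Hence the family $(T_\zeta)_{\zeta<\theta}$ is invariant, and
\begin{equation}\label{eq:jpi}
j(\pi_a(\zeta))=\pi_{j(a)}(j(\zeta)).
\end{equation}
If $s\subseteq s'$ are sets of ordinals and $\zeta<\operatorname{otp}s$, then the $\zeta$-th element of $s$ has a set of order type at least $\zeta$ of predecessors in $s'$, so it is the $\zeta'$-th element of $s'$ for some $\zeta'\ge\zeta$. By (ii), therefore,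
\begin{equation}\label{eq:down}
\pi_{j(a)}(\zeta)\le\pi_a(\zeta)\qquad\text{for }\zeta<\operatorname{otp}\sigma_a .
\end{equation}

Suppose that the set $B$ of all $\zeta<\theta$ with $\operatorname{otp}T_\zeta\ge\theta$ is nonempty. We have $\zeta\in B$ if and only if no $h\subseteq\theta\times\Omega$ is an order isomorphism from some $\nu\in\theta$ onto $T_\zeta$, so $B$ is invariant. Its least element $\zeta$ is then invariant, and so is $T_\zeta$. Let $t\subseteq\Omega\times\Omega$ be the increasing enumeration of $T_\zeta$. Then $j(t)$ is the increasing enumeration of $j(T_\zeta)=T_\zeta$, so $j(t)=t$. The domain of $t$ is at least $\theta$, so it contains $c$, and hence also $j(c)$, and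
\[
j(t(c))=t(j(c))>t(c).
\]
On the other hand $t(c)=\pi_a(\zeta)$ for some $a$, and \eqref{eq:jpi} and \eqref{eq:down} give
\[
j(t(c))=\pi_{j(a)}(\zeta)\le\pi_a(\zeta)=t(c),
\]
a contradiction.
\end{proof}

The proof shows that $j$ fixes every entry of an invariant column, so that such a column has order type at most $c$. Columns that are not invariant may be longer, but the first column of length at least $\theta$ would be invariant.

\begin{remark}\label{rem:hyp}
Both (ii) and $c<\theta$ are needed. If $\Omega$ is any invariant ordinal, the family $\sigma_a=\{a\}$ for $a\in A=\Omega$ is invariant and satisfies (i), and its union is $\Omega$; if $\Omega>c$, then (ii) fails at $a=c$. If we had $\theta^+<c$, the same family with $\Omega=\theta^+$ would satisfy (i) and (ii), since $j$ would fix every ordinal up to $\theta^+$.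
\end{remark}

\subsection*{Recovering $a$ from $j(a)$}
Let $f:V_\epsilon\to\xi$ be onto and invariant. The family $\sigma_a=\{f(a)\}$ is invariant and covers $\xi$, but (ii) asks for $f(a)=f(j(a))$, which we have no reason to expect. We have to enlarge $\sigma_a$ to $f[C(a)]$, where $C(a)\subseteq V_\epsilon$ is a small set attached to $a$ in an invariant way and $C(j(a))$ contains $a$. So $a$ must be computed from $j(a)$. For $a\subseteq V_{\epsilon-1}$ there is such a computation:
\begin{equation}\label{eq:pull}
a=\{x\in V_{\epsilon-1}:j(x)\in j(a)\}=(j\restriction V_{\epsilon-1})^{-1}[j(a)].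
\end{equation}
It uses the function $j\restriction V_{\epsilon-1}$, which is not invariant. We replace this function by an invariant family of functions that contains it and is small, in the sense that it is indexed by $V_{\epsilon-1}$.

\begin{definition}\label{def:coding}
Let $\gamma<\nu<\epsilon$. A \emph{coding family on $V_\nu$} is a family $(e_q)_{q\in V_\nu}$ of functions $e_q:V_\nu\to V_\nu$ such that the relation $e=\{(q,x,y):e_q(x)=y\}\subseteq V_\nu^3$ is invariant and $e_{q^*}=j\restriction V_\nu$ for some $q^*\in V_\nu$.
\end{definition}

As a set of pairs, $j\restriction V_\nu$ is a subset of $V_\nu$ at best, one level too high to be an index. A coding family says that it is nevertheless determined, uniformly, by an element of $V_\nu$. One level above a limit this holds by continuity.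

\begin{lemma}\label{lem:base}
There is a coding family on $V_{\gamma+1}$.
\end{lemma}

\begin{proof}
For $q,x\subseteq V_\gamma$ let
\[
e_q(x)=\{z\in V_\gamma:\exists u,w\in V_\gamma\ (u\subseteq x,\ (u,w)\in q,\ z\in w)\}.
\]
The relation $e$ is defined from $V_\gamma$ and $V_{\gamma+1}$ by a power-bounded formula, so it is invariant. Let $q^*=j\restriction V_\gamma$. It maps $V_\gamma$ into $j(V_\gamma)=V_\gamma$, and it is a subset of $V_\gamma$ because $\gamma$ is a limit. For $x\subseteq V_\gamma$ we have $e_{q^*}(x)=\bigcup\{j(u):u\in V_\gamma,\ u\subseteq x\}$. This is included in $j(x)$, since $u\subseteq x$ implies $j(u)\subseteq j(x)$. Conversely, let $z\in j(x)\subseteq V_\gamma$, and take $\alpha<\gamma$ with $z\in V_\alpha$. Since $j(\alpha)\ge\alpha$, we have $z\in j(x)\cap V_{j(\alpha)}=j(x\cap V_\alpha)$, and $u=x\cap V_\alpha$ is in $V_\gamma$.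
\end{proof}

Condition (ii) requires all of $C(a)$, and not only $a$, to lie in $C(j(a))$. So we close under repeated preimages.

\begin{lemma}[Cones]\label{lem:cone}
Let $e$ be a coding family on $V_{\epsilon-1}$. For $a\in V_\epsilon$ let $C(a)$ be the least subset of $V_\epsilon$ that contains $a$ and is closed under $b\mapsto e_q^{-1}[b]$ for all $q\in V_{\epsilon-1}$. Then the family $(C(a))_{a\in V_\epsilon}$ is invariant, and for all $a\in V_\epsilon$
\[
a\in C(a),\qquad C(a)\le^*V_{\epsilon-1},\qquad C(a)\subseteq C(j(a)).
\]
\end{lemma}

\begin{proof}
We have $b\in C(a)$ if and only if $b$ belongs to every $D\subseteq V_\epsilon$ that contains $a$ and is closed under these operations. This is power-bounded in $e$, $V_{\epsilon-1}$, $V_\epsilon$, so the family is invariant. The map $(q_1,\dots,q_k)\mapsto e_{q_k}^{-1}[\cdots e_{q_1}^{-1}[a]\cdots]$, which sends the empty sequence to $a$, maps $V_{\epsilon-1}^{<\omega}$ onto $C(a)$; apply Lemma~\ref{lem:pair}. By \eqref{eq:pull}, $a=e_{q^*}^{-1}[j(a)]\in C(j(a))$. As $C(j(a))$ is closed under the operations, it includes $C(a)$.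
\end{proof}

\subsection*{The smallest case completed}
Let $\epsilon=\gamma+2$ and let $f:V_\epsilon\to\xi$ be onto with $j(f)=f$. Then $\epsilon-1=\gamma+1$, so Lemma~\ref{lem:base} provides the cones. The range $\xi$ of $f$ is invariant, and so is the family $\sigma_a=f[C(a)]$ of subsets of $\xi$. Since $\operatorname{otp}\sigma_a\le^*C(a)\le^*V_{\epsilon-1}$, Lemma~\ref{lem:theta}(i) gives $\operatorname{otp}\sigma_a<\theta$. From $C(a)\subseteq C(j(a))$ we get $\sigma_a\subseteq\sigma_{j(a)}$, and from $a\in C(a)$ we get $\bigcup_a\sigma_a=\xi$. By Lemma~\ref{lem:trans}, $|\xi|\le\theta$.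

\section{Coding the embedding two levels higher}\label{sec:code}

For $n>1$ we need a coding family on $V_{\epsilon-1}=V_{\gamma+2n-1}$, and continuity is no longer available. Suppose that $e$ is a coding family on $V_\nu$ with $e_{q^*}=j\restriction V_\nu$, and let $A\subseteq V_{\nu+1}$. To compute $j(A)$ we must decide whether $a\in j(A)$ for every $a\subseteq V_\nu$, and $a$ need not be in the range of $j$. But $a$ is the value at $q^*$ of a function in the range of $j$: if $F_a(r)=e_r^{-1}[a]$ for $r\in V_\nu$, then $j(F_a)(q^*)=e_{q^*}^{-1}[j(a)]=a$. So $a\in j(A)$ if and only if $q^*\in j(F_a^{-1}[A])$. Every question about $j$ on $V_{\nu+2}$ thus becomes a question about which sets $B\subseteq V_\nu$ satisfy $q^*\in j(B)$, and the collection of these $B$ is an element of $V_{\nu+2}$.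

\begin{lemma}\label{lem:step}
Let $\gamma<\nu$ and $\nu+2<\epsilon$. If there is a coding family on $V_\nu$, then there is one on $V_{\nu+2}$.
\end{lemma}

\begin{proof}
Let $e$ be a coding family on $V_\nu$ with $e_{q^*}=j\restriction V_\nu$. For $a\in V_{\nu+1}$ and $A,U\in V_{\nu+2}$ put
\[
B_{a,A}=\{r\in V_\nu:e_r^{-1}[a]\in A\},\qquad e'_U(A)=\{a\in V_{\nu+1}:B_{a,A}\in U\}.
\]
Then $e'_U:V_{\nu+2}\to V_{\nu+2}$. The relation $e'\subseteq V_{\nu+2}^3$ is defined from $e$, $V_\nu$, $V_{\nu+1}$, $V_{\nu+2}$ by a power-bounded formula, so it is invariant. Let
\[
U^*=\{B\subseteq V_\nu:q^*\in j(B)\}\in V_{\nu+2}.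
\]
Fix $A\in V_{\nu+2}$ and $a\in V_{\nu+1}$. By transfer and $j(e)=e$, we have $j(B_{a,A})=B_{j(a),j(A)}$. Moreover $e_{q^*}^{-1}[j(a)]=\{x\in V_\nu:j(x)\in j(a)\}=a$. Therefore
\[
a\in e'_{U^*}(A)\iff q^*\in j(B_{a,A})\iff e_{q^*}^{-1}[j(a)]\in j(A)\iff a\in j(A).
\]
Since $j(A)\subseteq j(V_{\nu+1})=V_{\nu+1}$, this gives $e'_{U^*}(A)=j(A)$.
\end{proof}

\begin{corollary}\label{cor:coding}
In every frame there is a coding family on $V_{\epsilon-1}$.
\end{corollary}

\begin{proof}
Start from Lemma~\ref{lem:base} and apply Lemma~\ref{lem:step} $n-1$ times, passing through $V_{\gamma+1},V_{\gamma+3},\dots,V_{\gamma+2n-1}$.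
\end{proof}

This corollary is the only place where the parity of $\epsilon$ is used: the induction starts one level above a limit and climbs two levels at a time. The dependence is genuine, since by Corollary~\ref{cor:C} the conclusion of Theorem~\ref{thm:A} fails at odd levels above $\kappa$.

\section{An invariant substitute for the surjection}\label{sec:inv}

Let $(M,j)$, $f$ and $\xi$ be as in Proposition~\ref{prop:core}. In general $j(f)\ne f$, and the hypotheses of our theorems give no way to choose $j$ so that it fixes $f$. Instead we look at the whole orbit of $f$. Note that $f\in M$, as $f\subseteq V_\epsilon\times\xi$. Let $f_k=j^k(f)$; by transfer, $f_k$ maps $V_\epsilon$ onto $j^k(\xi)$. Let $\Omega=\sup_kj^k(\xi)$, which is in $M$ by assumption, and define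
\[
F:\omega\times V_\epsilon\to\Omega,\qquad F(k,b)=f_k(b).
\]
Then $F$ is onto, and $F\subseteq(\omega\times V_\epsilon)\times\Omega$ is in $M$. By transfer, $j(F)$ is a function on $\omega\times V_\epsilon$ whose section at $j(k)=k$ is $j(f_k)$, so
\begin{equation}\label{eq:shift}
j(F)(k,b)=F(k+1,b).
\end{equation}
Comparing ranges, $j(\Omega)=\sup_{k\ge1}j^k(\xi)=\Omega$, because $\xi\le j(\xi)$.

Thus $j$ acts on the orbit as a shift, and whatever depends only on the behavior of $f_k$ for all large $k$ is invariant. Which ordinals can be captured in this way? If $i=f(a_0)$ and $j(i)=i$, then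
\begin{equation}\label{eq:fixed}
f_k(j^k(a_0))=j^k(f)(j^k(a_0))=j^k(f(a_0))=i\qquad\text{for all }k,
\end{equation}
so $i$ is a value of every $f_k$, at an argument that changes with $k$. We pack the arguments into one set. For $a\in V_\epsilon$ and $m<\omega$ let
\[
(a)_m=\{x\in V_{\epsilon-1}:\langle m,x\rangle\in a\}\in V_\epsilon .
\]
Every sequence $(a_m)_{m<\omega}$ from $V_\epsilon$ is of the form $a_m=(a)_m$: take $a=\{\langle m,x\rangle:m<\omega,\ x\in a_m\}$, a subset of $V_{\epsilon-1}$ by Lemma~\ref{lem:pair}.

The first attempt is to send $a$ to the eventual value of $f_k((a)_k)$. This function is not visibly invariant: $j$ turns it into the eventual value of $f_{k+1}((a)_k)$, shifting one index and not the other. We uncouple the indices, at the price of attaching to $a$ a countable set of ordinals in place of a single one. Define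
\[
E(a)=\{i\in\Omega:\exists N<\omega\ \forall k\ge N\ \exists m<\omega\ \ F(k,(a)_m)=i\},\qquad X=\bigcup_{a\in V_\epsilon}E(a).
\]

\begin{lemma}\label{lem:E}
The family $(E(a))_{a\in V_\epsilon}$ and the set $X$ are invariant, $E(a)\subseteq\{F(k,(a)_m):k,m<\omega\}$ for all $a$, and $\xi\subseteq X$.
\end{lemma}

\begin{proof}
The relation $E\subseteq V_\epsilon\times\Omega$ is defined by a power-bounded formula from $F$ and the invariant sets $\omega$, $V_{\epsilon-1}$, $V_\epsilon$. So $j(E)$ is defined in the same way from $j(F)$, and by \eqref{eq:shift}, $i\in j(E)(a)$ if and only if for all large $k$ there is $m$ with $F(k+1,(a)_m)=i$. This is the condition $i\in E(a)$. Hence $E$ is invariant, and so is $X$. The inclusion for $E(a)$ follows by taking $k=N$ in the definition.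

Next, $X$ contains every invariant $i<\xi$. Take $a_0$ with $f(a_0)=i$, and take $a\in V_\epsilon$ with $(a)_m=j^m(a_0)$ for all $m$; this is possible because $j$ maps $V_\epsilon$ into itself. By \eqref{eq:fixed}, $F(k,(a)_k)=i$ for all $k$, so $i\in E(a)$.

Finally let $\alpha_0$ be the least ordinal not in $X$. Then $\alpha_0\le\Omega$, so $\alpha_0\in M$, and $j(\alpha_0)$ is the least ordinal not in $j(X)=X$. So $\alpha_0$ is invariant. If $\alpha_0<\xi$, the previous paragraph would give $\alpha_0\in X$. Hence $\xi\le\alpha_0$, and $\alpha_0\subseteq X$.
\end{proof}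

The construction was designed to capture only the fixed points of $j$ below $\xi$; invariance of $X$ then forces it to capture all ordinals below $\xi$.

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Take a coding family on $V_{\epsilon-1}$ by Corollary~\ref{cor:coding} and the cones $C(a)$ of Lemma~\ref{lem:cone}. Put
\[
\sigma_a=\bigcup\{E(b):b\in C(a)\}\subseteq\Omega\qquad(a\in V_\epsilon).
\]
This family is invariant, since $C$ and $E$ are. Fix $a$ and a surjection $g:V_{\epsilon-1}\to C(a)$. By Lemma~\ref{lem:E}, $\sigma_a$ is included in the range of the map $(x,k,m)\mapsto F(k,(g(x))_m)$ on $V_{\epsilon-1}\times\omega\times\omega$. Thus $\operatorname{otp}\sigma_a\le^*V_{\epsilon-1}$, and $\operatorname{otp}\sigma_a<\theta$ by Lemma~\ref{lem:theta}(i). From $C(a)\subseteq C(j(a))$ we get $\sigma_a\subseteq\sigma_{j(a)}$. Lemma~\ref{lem:trans}, with $A=V_\epsilon$, gives $|\bigcup_a\sigma_a|\le\theta$. Since $a\in C(a)$, we have $\xi\subseteq X\subseteq\bigcup_a\sigma_a$.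
\end{proof}

\section{Frames from a rank Berkeley cardinal}\label{sec:A}

A rank Berkeley cardinal lets us choose the height $\beta$ and bound the critical point, but it says nothing directly about fixed points. We need $j(\gamma)=\gamma$ and a fixed bound for the ordinals $j^k(\xi)$. Both are obtained by choosing $\beta$ so that $\gamma$ and the bound are definable in $V_\beta$. Recall that an ordinal $\rho$ is \emph{additively indecomposable} if $\mu+\nu<\rho$ for all $\mu,\nu<\rho$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
First, $\lambda>\omega$: for a limit $\beta\ge\lambda$ with $\beta>\omega$ there is an elementary $j:V_\beta\to V_\beta$ with $\operatorname{crit}(j)<\lambda$, and $j$ fixes $\omega$ and all natural numbers. Hence $\epsilon>\omega$, and $\gamma$ is a limit.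

Let $f:V_\epsilon\to\xi$ be onto. Let $\mu_0=\max\{\epsilon,\theta_\epsilon,\xi\}$ and $\rho=\mu_0\cdot\omega>\mu_0$. The ordinal $\rho$ is additively indecomposable: if $\mu,\nu\le\mu_0\cdot k$, then $\mu+\nu\le\mu_0\cdot2k<\rho$. Let $\beta=\rho+\gamma$, a limit ordinal above $\lambda$, and take an elementary $j:V_\beta\to V_\beta$ with $c=\operatorname{crit}(j)<\lambda$.

For $\mu,\nu,\tau<\beta$, the equation $\mu+\nu=\tau$ holds if and only if $\mu\le\tau$ and there is an order isomorphism from $\nu$ onto $\tau\setminus\mu$. Such an isomorphism lies in $V_\beta$, so this relation is definable in $V_\beta$. An additively indecomposable ordinal above $\rho$ exceeds $\rho+\rho$, and $\rho+\rho>\rho+\gamma=\beta$ because $\gamma<\rho$. So $\rho$ is the largest additively indecomposable ordinal in $V_\beta$. It is therefore definable in $V_\beta$, and $j(\rho)=\rho$. Further, $\gamma$ is the least $\nu$ for which no $\tau\in V_\beta$ satisfies $\rho+\nu=\tau$, so $j(\gamma)=\gamma$.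

The pair $(V_\beta,j)$ is a frame. Condition (F1) holds because $\beta$ is a limit above $\epsilon$ and $\theta_\epsilon$. Since $c<\lambda\le\epsilon$, we have $c\le\epsilon-1$, and $c<\theta_\epsilon$ by Lemma~\ref{lem:theta}(i); this is where $\epsilon\ge\lambda$ is used. From $\xi<\rho=j(\rho)$ we get $j^k(\xi)<\rho$ for all $k$, so $\sup_kj^k(\xi)\le\rho<\beta$. Proposition~\ref{prop:core} gives $|\xi|\le\theta_\epsilon$, and Lemma~\ref{lem:theta}(iv) with $\delta=\epsilon-1$ completes the proof.
\end{proof}

Since $\epsilon\ge\kappa\ge\lambda$ in the question of the introduction, this answers it.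

\section{A frame from an embedding of $V_{\epsilon+1}$}\label{sec:B}

Let $\epsilon=\gamma+2n$ and let $j:V_{\epsilon+1}\to V_{\epsilon+1}$ be elementary and nontrivial. The set $V_{\epsilon+1}$ is too short to be a frame: it is not closed under products, and it does not contain a function with domain $V_\epsilon$. But every set that appeared in the proof of Proposition~\ref{prop:core} is hereditarily no larger than $V_\epsilon$, so it can be coded by a subset of $V_\epsilon$, and $j$ acts on the codes. Let $\operatorname{trcl}(y)$ be the least transitive set that includes $y$, and let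
\[
\mathcal H=\{x:\operatorname{trcl}(\{x\})\le^*V_\epsilon\}.
\]

\begin{lemma}\label{lem:crit}
We have $j(\gamma)=\gamma$, and $j$ has a critical point $c<\gamma$.
\end{lemma}

\begin{proof}
The ordinals of $V_{\epsilon+1}$ are those $\le\epsilon$. Among them $\gamma$ is the largest limit, so $j$ fixes $\gamma$ and then each $\gamma+m\le\epsilon$. It remains to see that $j$ moves some ordinal. Suppose not. Then $j(V_\alpha)=V_\alpha$ for all $\alpha\le\epsilon$ by Lemma~\ref{lem:fix} with $M=V_{\epsilon+1}$. Take $x$ of least rank $\alpha$ with $j(x)\ne x$. Then $x\subseteq V_\alpha$, so $j(x)\subseteq V_\alpha$, and every $y\in V_\alpha$ is fixed, so $y\in x\iff y=j(y)\in j(x)$. Thus $j(x)=x$, a contradiction.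
\end{proof}

\begin{lemma}\label{lem:H}
The class $\mathcal H$ is transitive and closed under subsets and products. It contains $V_\epsilon$, $\theta_\epsilon$, and every ordinal $\le^*V_\epsilon$.
\end{lemma}

\begin{proof}
Let $x,y\in\mathcal H$. If $z\in x$, then $\operatorname{trcl}(\{z\})\subseteq\operatorname{trcl}(\{x\})$. If $z\subseteq x$, then $\operatorname{trcl}(\{z\})\subseteq\{z\}\cup\operatorname{trcl}(\{x\})\le^*V_\epsilon\times2$. The set $\operatorname{trcl}(\{x\times y\})$ is included in the union of the five sets $\{x\times y\}$, $x\times y$, $\{\{u,v\}:u\in x,\ v\in x\cup y\}$, $\operatorname{trcl}(\{x\})$, $\operatorname{trcl}(\{y\})$. Each of them is $\le^*V_\epsilon$ by Lemma~\ref{lem:pair}, so the union is $\le^*V_\epsilon\times5\le^*V_\epsilon$. If $z$ is transitive and $z\le^*V_\epsilon$, then $\operatorname{trcl}(\{z\})=z\cup\{z\}\le^*V_\epsilon\times2$. This applies to $V_\epsilon$ and to ordinals, and $\theta_\epsilon\le^*V_\epsilon$ by Lemma~\ref{lem:theta}(iii).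
\end{proof}

Read each $r\in V_{\epsilon+1}$ as the relation on $V_\epsilon$ given by $v\mathrel{r}w\iff\langle v,w\rangle\in r$. By Lemma~\ref{lem:pair}, every binary relation on $V_\epsilon$ arises in this way. Call $r$ \emph{wellfounded} if every nonempty subset of $V_\epsilon$ has an $r$-minimal element. In that case recursion defines
\[
\operatorname{val}_r(w)=\{\operatorname{val}_r(v):v\mathrel{r}w\}\qquad(w\in V_\epsilon).
\]
A \emph{code} is a flat pair $d=\langle r,u\rangle$ with $r\in V_{\epsilon+1}$ wellfounded and $u\in V_\epsilon$; it lies in $V_{\epsilon+1}$, and we put $\operatorname{val}(d)=\operatorname{val}_r(u)$.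

\begin{lemma}\label{lem:lift}
The class $\mathcal H$ is the set of all values of codes, and there is an elementary embedding $\hat\jmath:\mathcal H\to\mathcal H$ with $\hat\jmath(u)=j(u)$ for all $u\in V_\epsilon$.
\end{lemma}

\begin{proof}
\emph{Values of codes.} The range of $\operatorname{val}_r$ is transitive, so it includes $\operatorname{trcl}(\{\operatorname{val}_r(u)\})$, and $\operatorname{val}_r(u)\in\mathcal H$. Conversely, let $x\in\mathcal H$ and let $g:V_\epsilon\to\operatorname{trcl}(\{x\})$ be onto. Put $v\mathrel{r}w\iff g(v)\in g(w)$. If $D\subseteq V_\epsilon$ is nonempty, any $v\in D$ for which $g(v)$ is $\in$-minimal in $g[D]$ is $r$-minimal in $D$. By induction, $\operatorname{val}_r(w)=\{g(v):g(v)\in g(w)\}=g(w)$, where the last step uses $g(w)\subseteq\operatorname{ran}g$. So $x=\operatorname{val}_r(u)$ for any $u$ with $g(u)=x$.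

\emph{Definability in $V_{\epsilon+1}$.} In $V_{\epsilon+1}$, the set $V_\epsilon$ is definable as the set of all $x$ that are elements of something, and the quantifiers range over all subsets of $V_\epsilon$. So being a code is definable without parameters. A \emph{bisimulation} between wellfounded $r$ and $r'$ is a relation $B$ on $V_\epsilon$ such that whenever $w\mathrel{B}w'$, every $v\mathrel{r}w$ has some $v'\mathrel{r'}w'$ with $v\mathrel{B}v'$, and every $v'\mathrel{r'}w'$ has some $v\mathrel{r}w$ with $v\mathrel{B}v'$. We claim that $\operatorname{val}_r(u)=\operatorname{val}_{r'}(u')$ if and only if $u\mathrel{B}u'$ for some bisimulation $B$. The relation $\operatorname{val}_r(w)=\operatorname{val}_{r'}(w')$ is itself a bisimulation, which gives one direction. For the other, show by $r$-induction on $w$ that $w\mathrel{B}w'$ implies $\operatorname{val}_r(w)=\operatorname{val}_{r'}(w')$: the two clauses match each $v\mathrel{r}w$ with some $v'\mathrel{r'}w'$ and conversely, and matched points have equal values by the induction hypothesis. As $B$ is represented by an element of $V_{\epsilon+1}$, the relation $\operatorname{val}(d)=\operatorname{val}(d')$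 between codes is definable in $V_{\epsilon+1}$. So is $\operatorname{val}(d)\in\operatorname{val}(d')$, which for $d'=\langle r',u'\rangle$ means that $\operatorname{val}(d)=\operatorname{val}(\langle r',v'\rangle)$ for some $v'\mathrel{r'}u'$.

\emph{The embedding.} Given a formula $\phi$, let $\phi^*$ be obtained by restricting all quantifiers to codes and replacing $=$ and $\in$ by these two definitions. Since $\operatorname{val}$ maps the codes onto $\mathcal H$, induction on $\phi$ shows that $\mathcal H\models\phi(\operatorname{val}(d_1),\dots)$ if and only if $V_{\epsilon+1}\models\phi^*(d_1,\dots)$. By elementarity $j$ maps codes to codes, and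
\[
\mathcal H\models\phi(\operatorname{val}(d_1),\dots)\iff\mathcal H\models\phi(\operatorname{val}(j(d_1)),\dots).
\]
For the formula $x_1=x_2$ this shows that $\hat\jmath(\operatorname{val}(d))=\operatorname{val}(j(d))$ is well defined, and for general $\phi$ that $\hat\jmath$ is elementary.

\emph{Agreement with $j$.} Let $r_\in=\{\langle v,w\rangle:v\in w\in V_\epsilon\}$. It is definable in $V_{\epsilon+1}$, so $j(r_\in)=r_\in$, and $\operatorname{val}_{r_\in}(u)=u$ for $u\in V_\epsilon$ by $\in$-induction. Hence $\hat\jmath(u)=\operatorname{val}(j(\langle r_\in,u\rangle))=\operatorname{val}(\langle r_\in,j(u)\rangle)=j(u)$.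
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas \ref{lem:H} and \ref{lem:lift}, $\mathcal H$ satisfies (F1). Since $\hat\jmath$ agrees with $j$ on $V_\epsilon$, Lemma~\ref{lem:crit} gives $\hat\jmath(\gamma)=\gamma$ and $\operatorname{crit}(\hat\jmath)=c<\gamma$, and $\gamma<\theta_\epsilon$ by Lemma~\ref{lem:theta}(i). So $(\mathcal H,\hat\jmath)$ is a frame.

Let $f:V_\epsilon\to\xi$ be onto. Then $\xi\in\mathcal H$ by Lemma~\ref{lem:H}, and $f\in\mathcal H$ as a subset of $V_\epsilon\times\xi$. By transfer and Lemma~\ref{lem:fix}, $\hat\jmath^{\,k}(f)$ maps $V_\epsilon$ onto $\hat\jmath^{\,k}(\xi)$. So $(k,b)\mapsto\hat\jmath^{\,k}(f)(b)$ maps $\omega\times V_\epsilon$ onto $\sup_k\hat\jmath^{\,k}(\xi)$, and this ordinal is in $\mathcal H$ by Lemma~\ref{lem:H}. Proposition~\ref{prop:core} gives $|\xi|\le\theta_\epsilon$, and Lemma~\ref{lem:theta}(iv) completes the proof.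
\end{proof}

\begin{remark}
Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}: once $\lambda>\omega$ is known, apply the definition of rank Berkeley with $\beta=\epsilon+1$. The proof in Section~\ref{sec:A} avoids the passage to $\mathcal H$.
\end{remark}

\section{Even and odd levels}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $\alpha\ge\lambda$ be even. Then $\alpha\neq0$. If $\alpha$ is a limit, $\theta_{\alpha+1}=(\theta_\alpha)^+$ by Fact (a), and otherwise by Theorem~\ref{thm:A}.

Let $\alpha\ge\kappa$ be odd. Then $\alpha+1\ge\kappa$ is even, so $\theta_{\alpha+1}$ is a strong limit by Fact (b). Since $\alpha$ is a successor ordinal above $\omega$, the ordinal $\mu=\theta_\alpha$ is an infinite cardinal by Lemma~\ref{lem:theta}(ii). If $\theta_{\alpha+1}=\mu^+$, then $\mu<\theta_{\alpha+1}$ and $\theta_{\alpha+1}$ is a surjective image of $P(\mu)$ by Lemma~\ref{lem:power}, contrary to the strong limit property.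

Finally, let $\epsilon\ge\kappa$ be even and $\theta_\epsilon<\nu<\theta_{\epsilon+1}=(\theta_\epsilon)^+$. Then $\nu$ injects into $\theta_\epsilon$, so it is in bijection with $\theta_\epsilon$ by the Cantor--Bernstein theorem and is not a cardinal. The interval contains no cardinals, in particular no regular ones.
\end{proof}

\begin{thebibliography}{9}

\bibitem{intro}
\emph{Introduction to choiceless large cardinals},
\texttt{https://advances.assafrinot.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/\allowbreak 07/\allowbreak goldberg1.pdf}.

\end{thebibliography}
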